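# Finite-codimensional spaces of noninvertible elements in commutative Banach algebras

## 1. Subspaces of $\mathbb C^n$ in which every vector has a zero coordinate

Let $A=\mathbb C^3$ with coordinatewise multiplication. A vector is invertible exactly when none of its coordinates is zero. The maximal ideals are the three coordinate planes $I_i=\{x:x_i=0\}$. Let $M\subset\mathbb C^3$ be a subspace all of whose vectors are noninvertible. Must $M$ lie in one of the $I_i$?

If $M=\mathbb Cv$ is a line, then $v$ has a zero coordinate, say $v_i=0$, and $M\subset I_i$. Now let $M=\{x:\alpha_1x_1+\alpha_2x_2+\alpha_3x_3=0\}$ be a plane, and suppose two of the $\alpha$'s are nonzero, say $\alpha_1,\alpha_2$. Put $x_3=s$, $x_2=1$, $x_1=-(\alpha_2+\alpha_3s)/\alpha_1$. Since $\alpha_2\neq0$, at most one value of $s$ makes $\alpha_2+\alpha_3s$ vanish, so some $s\ne0$ gives a vector of $M$ with no zero coordinate. Hence a plane of noninvertible vectors has exactly one nonzero $\alpha_i$, and then $M=I_i$.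

For $\mathbb C^n$ and $M$ of any codimension, the product of the $n$ coordinate functionals, restricted to $M$, is a polynomial function on $M$ that vanishes identically. Polynomial functions on a complex vector space form an integral domain, so one factor vanishes on $M$. This says $M\subset I_i$ for some $i$.

The argument uses that there are finitely many maximal ideals. In $C[0,1]$ they are indexed by the points of $[0,1]$ and the product is gone. The scalars also begin to matter. In the algebra of *real* continuous functions on $[0,1]$, every function with $\int_0^1f=0$ has a zero, by the intermediate value theorem. Yet these functions have no common zero: $t-\frac12$ vanishes only at $\frac12$, and $\cos2\pi t$ equals $-1$ there. So the real analogue of our question has a negative answer already in codimension one. With complex scalars the example collapses, because $e^{2\pi it}$ is invertible and has integral zero. So we ask, for complex algebras: if a subspace of finite codimension consists of noninvertible elements, is it contained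 in a single maximal ideal?

## 2. Maximal ideals, exponentials, and the property $P(k,1)$

Throughout, $A\ne\{0\}$ is a commutative complex Banach algebra with unit $1$. After passing to an equivalent norm (the norm of the operator $b\mapsto ab$) we assume $\|1\|=1$. We use these textbook facts.

* An element is noninvertible if and only if it lies in some maximal ideal. Maximal ideals are closed, and each is the kernel of a character, that is, of a nonzero multiplicative linear functional $A\to\mathbb C$ (Gelfand–Mazur).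
* $e^a=\sum a^l/l!$ satisfies $e^{a+b}=e^ae^b$. So every element of $\exp A=\{e^a:a\in A\}$ is invertible.
* If $\|x\|<1$, then $1+x=e^y$ with $y=\sum_{l\ge1}(-1)^{l+1}x^l/l$ and $\|y\|\le-\log(1-\|x\|)$. In particular $\|y\|\le\log2$ if $\|x\|\le\frac12$. Since $e^a(1+x)\in\exp A$ for $\|x\|<1$, the set $\exp A$ is open.

Not every invertible element is an exponential. In $C(\{|z|=1\})$ the function $z$ is invertible, but $z=e^g$ would make $\operatorname{Im}g$ a continuous argument on the circle, and there is none.

**Definition (property $P(k,n)$).** Let $k,n$ be positive integers. A Banach algebra $A$ has the $P(k,n)$ property if the following holds. Let $M$ be any closed $k$-codimensional subspace of $A$ such that for every $f\in M$ there are at least $n$ distinct closed, maximal, regular ideals $I_1^f,\dots,I_n^f$ with $f\in I_j^f$ for $j=1,\dots,n$. Then there are $n$ distinct regular maximal ideals $I_1,\dots,I_n$ of $A$ with $M\subset I_1\cap\dots\cap I_n$.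

In a unital algebra every ideal is regular (the unit is an identity modulo it). So for our algebras $P(k,1)$ says: a closed subspace of codimension $k$ consisting only of noninvertible elements is contained in a maximal ideal. The Gleason–Kahane–Żelazko theorem states that in a commutative, complex, unital Banach algebra a one-codimensional subspace is an ideal if and only if it consists only of noninvertible elements; hence every such algebra has $P(1,1)$. It is also known that $C(S)$ has $P(k,1)$ for every compact Hausdorff $S$ and every $k$. The problem, posed in the article printed as "GENERALIZATIONS OF THE" (doi:10.1216/rmjm/1181072922), is whether any commutative, complex, unital Banach algebra has the $P(k,1)$ property for $k\ge2$. The answer is yes, and more is true.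

**Theorem A.** Let $A\neq\{0\}$ be a commutative complex unital Banach algebra and $M\subset A$ a linear subspace of finite codimension with $M\cap\exp A=\emptyset$. Then $M$ is contained in a maximal ideal of $A$.

If $M$ consists of noninvertible elements, then $M\cap\exp A=\emptyset$. So Theorem A shows that every commutative, complex, unital Banach algebra has the $P(k,1)$ property for every $k\ge1$, in particular for every $k\ge2$.

**Corollary B.** Let $A\ne\{0\}$ be a commutative complex unital Banach algebra and $T:A\to\mathbb C^k$ linear (no continuity assumed). The following are equivalent: (i) $T(x)\ne0$ for all invertible $x$; (ii) $T(e^a)\ne0$ for all $a\in A$; (iii) some $\sigma\cdot T$, $\sigma\in\mathbb C^k$, is a character of $A$.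

Here and below $\sigma\cdot w=\sum\sigma_iw_i$.

**Example.** Here is what the theorem predicts in one case with $k=2$. Let $A$ be the disc algebra and $M=\{f:f(0)=f'(0),\ f''(0)=0\}$. A character $\chi$ of $A$ is the evaluation at a point of the closed disc. The function $1+z$ lies in $M$ and vanishes only at $-1$, while $1+z+z^3$ lies in $M$ and equals $-1$ at $-1$; so $M$ lies in no maximal ideal. Theorem A says that $M$ must contain an exponential, and indeed $f=\exp(z-z^2/2)$ has $f(0)=1$, $f'=(1-z)f$, $f''=((1-z)^2-1)f$, so $f'(0)=1$ and $f''(0)=0$.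

## 3. Reduction to analytic functionals on $\mathbb C^n$

If $M$ lies in no maximal ideal, finitely many elements of $A$ witness this. So the question can be moved to entire functions of finitely many variables. Let $\mathcal O=\mathcal O(\mathbb C^n)$ be the space of entire functions with the topology of locally uniform convergence. A linear functional $\varphi$ on $\mathcal O$ is continuous, that is, $\varphi\in\mathcal O'$, if and only if $|\varphi(g)|\le C\sup_{B}|g|$ for some closed ball $B$ and some $C$. Elements of $\mathcal O'$ are called analytic functionals. We write $\delta_a(g)=g(a)$.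

**Definition (admissible).** A nonzero finite-dimensional subspace $N\subset\mathcal O'$ is *admissible* if for every $F\in\mathcal O$ there is $\varphi\in N$ with $\varphi(e^F)\ne0$.

**Example.** $\mathbb C\delta_a$ is admissible. On $\mathcal O(\mathbb C)$ put $\delta_0'(g)=g'(0)$. The space spanned by $\delta_0$ and $\delta_0'$ is admissible because it contains $\delta_0$; the line $\mathbb C\delta_0'$ is not, as $F=0$ shows.

**Theorem 1.** Every admissible $N\subset\mathcal O(\mathbb C^n)'$ contains a point evaluation $\delta_a$, $a\in\mathbb C^n$.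

**Proof of Theorem A from Theorem 1.** *Purpose: turn a subspace in no maximal ideal into an admissible space without point evaluations.* Since $\exp A$ is open, $\overline M\cap\exp A=\emptyset$, so we may assume $M$ closed, of finite codimension $k$; and $k\ge1$ because $1=e^0\notin M$. Suppose $M$ is in no maximal ideal. Then the ideal generated by $M$ is $A$, so $\sum_{i=1}^mg_ih_i=1$ for some $g_i\in M$, $h_i\in A$.

Put $x=(g_1,\dots,g_m,h_1,\dots,h_m)$, and for $F=\sum F_\alpha z^\alpha\in\mathcal O(\mathbb C^{2m})$ let $\theta(F)=\sum F_\alpha x^\alpha$. With $R=\max(1,\|x_1\|,\dots,\|x_{2m}\|)$, Cauchy's estimates $|F_\alpha|\le(2R)^{-|\alpha|}\sup_{|z_i|\le2R}|F|$ give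
$$\sum|F_\alpha|\,\|x^\alpha\|\le\sum_\alpha2^{-|\alpha|}\sup_{|z_i|\le2R}|F|=2^{2m}\sup_{|z_i|\le2R}|F| .$$
So $\theta:\mathcal O(\mathbb C^{2m})\to A$ is a continuous unital homomorphism, and therefore $\theta(e^F)=e^{\theta(F)}$.

Let $\pi:A\to A/M\cong\mathbb C^k$ be the quotient map and $N=\{\sigma\circ\pi\circ\theta:\sigma\in(A/M)^*\}\subset\mathcal O(\mathbb C^{2m})'$. For every $F$, the element $\theta(e^F)\in\exp A$ is not in $M$, so $\pi(\theta(e^F))\ne0$ and some $\sigma$ does not vanish on it. So $N$ is nonzero and admissible. By Theorem 1, $\delta_a=\sigma\circ\pi\circ\theta$ for some $\sigma$ and $a$. For $i\le m$ we get $a_i=\delta_a(z_i)=\sigma(\pi(g_i))=0$, because $g_i\in M$. For $F=\sum_{i\le m}z_iz_{m+i}-1$ we have $\theta(F)=\sum g_ih_i-1=0$, so $0=\delta_a(F)=\sum_{i\le m}a_ia_{m+i}-1=-1$, a contradiction. $\blacksquare$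

**Proof of Corollary B.** (iii)⇒(i): a character does not vanish on invertible elements. (i)⇒(ii): exponentials are invertible. Assume (ii). Then $\ker T$ has finite codimension and misses $\exp A$. By Theorem A it lies in a maximal ideal, so $\ker T\subset\ker\chi$ for a character $\chi$. Hence $\chi$ factors through $T$: it equals a linear functional on $T(A)$ composed with $T$, and extending that functional to $\mathbb C^k$ gives $\chi=\sigma\cdot T$. $\blacksquare$

Everything now rests on Theorem 1.

## 4. One functional, and a zero-free curve in $\mathbb C^2$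

In dimension one the classical argument for entire functions without zeros works. Recall the consequence of Hadamard factorization that we need: an entire function of one variable without zeros, bounded by $Ce^{C|\lambda|}$, has the form $e^{\alpha+\beta\lambda}$.

**Lemma 2.** If $N=\mathbb C\varphi$ is admissible, then $\varphi/\varphi(1)=\delta_a$ for some $a\in\mathbb C^n$.

**Proof.** Let $F\in\mathcal O$. The function $\lambda\mapsto\varphi(e^{\lambda F})$ is entire and zero-free. Since $|\varphi(g)|\le C\sup_B|g|$ for some ball $B$, it is at most $C\exp(|\lambda|\sup_B|F|)$. Hence it equals $\varphi(1)e^{\beta\lambda}$ with $\varphi(1)\ne0$. Put $\chi=\varphi/\varphi(1)$. The coefficients of $\lambda$ and $\lambda^2$ give $\chi(F)=\beta$ and $\chi(F^2)=\beta^2=\chi(F)^2$. By polarization $\chi$ is multiplicative. With $a_i=\chi(z_i)$ we get $\chi=\delta_a$ on polynomials, and by continuity and density on $\mathcal O$. $\square$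

Try the same with $k=2$. Let $T=(\varphi_1,\varphi_2)$ be built from a basis of $N$. The curve $\lambda\mapsto T(e^{\lambda F})\in\mathbb C^2$ never hits $0$, but its two coordinates may both have zeros, only not at the same place, and Hadamard's theorem says nothing. This does happen. On $\mathcal O(\mathbb C)$ let $T=(\delta_0',\ \delta_0'-\delta_0)$. Then $T(e^F)=e^{F(0)}(F'(0),F'(0)-1)$ is never $0$, so $N$ is admissible, and for $F=z$ the curve is $(\lambda,\lambda-1)$. Each combination $\sigma_1\lambda+\sigma_2(\lambda-1)$ has a zero, unless $\sigma_1+\sigma_2=0$. The argument would work only if we knew the right combination in advance.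

The same example shows what to look for instead. The vectors $e^{F(0)}(s,s-1)$, $s=F'(0)\in\mathbb C$, fill all directions $(x,y)$ with $x\neq y$ (take $s=x/(x-y)$) and miss exactly one line, spanned by $w=(1,1)$. The functionals $\sigma\cdot T$ with $\sigma\cdot w=0$ are the multiples of $\delta_0$. A missed line lowers the dimension:

**Lemma 3 (descent).** Let $\varphi_1,\dots,\varphi_k$, $k\ge2$, be a basis of $N\subset\mathcal O'$ and $T=(\varphi_1,\dots,\varphi_k):\mathcal O\to\mathbb C^k$. If $w\neq0$ and $T(e^F)\notin\mathbb Cw$ for every $F\in\mathcal O$, then $N'=\{\sigma\cdot T:\sigma\cdot w=0\}$ is an admissible subspace of $N$ of dimension $k-1$.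

**Proof.** The dimension is $k-1\geq1$ because the $\varphi_i$ are independent and $w\ne0$. If $T(e^F)\notin\mathbb Cw$, some $\sigma$ with $\sigma\cdot w=0$ has $\sigma\cdot T(e^F)\ne0$. $\square$

So we assume that $N$ is admissible of minimal dimension $k\ge2$ and search for a missed line. The plan is to produce perturbations $p$ for which $T(e^{g+p})$ converges to $T(e^g)+w$ with the *same* $w\neq0$ for all $g$. The left side is never $0$; if this passes to the limit, then $T(e^g)\neq-w$, and since $T(e^{g+\text{const}})$ is a multiple of $T(e^g)$, the whole line $\mathbb Cw$ is missed. The next section supplies the passage to the limit.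

## 5. Zeros of maps into $\mathbb C^k$ survive small perturbations

Fix a norm $|\cdot|$ on $\mathbb C^k$. For a bounded linear map $S:A\to\mathbb C^k$ and $a\in A$, let $aS$ denote the map $g\mapsto S(ag)$. Then $\|aS\|\le\|a\|\,\|S\|$ and $a(bS)=(ab)S$.

**Lemma 4.** (i) Let $\Theta$ be holomorphic near $0\in\mathbb C^k$ with values in $\mathbb C^k$, $\Theta(0)=0$, $\Theta'(0)$ invertible, and let continuous maps $\Theta_i$ converge to $\Theta$ uniformly near $0$. Then $\Theta_i$ has a zero near $0$ for all large $i$.

(ii) Let $S:A\to\mathbb C^k$ be bounded and onto, $g\in A$, and $\mathcal D\subset A$ a dense subspace. There are $\gamma_1,\dots,\gamma_k\in\mathcal D$ such that $S(e^g\gamma_1),\dots,S(e^g\gamma_k)$ is a basis of $\mathbb C^k$, and then $c\mapsto S(e^{g+\sum c_l\gamma_l})$ is holomorphic with invertible derivative at $c=0$.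

**Proof.** (i) Let $\Theta^{-1}$ be a local inverse on a closed ball $B$ about $0$, so small that $\Theta_i\to\Theta$ uniformly on $\Theta^{-1}(B)$. For large $i$ the map
$$\mathrm{id}-\Theta_i\circ\Theta^{-1}=(\Theta-\Theta_i)\circ\Theta^{-1}$$
sends $B$ into $B$. By Brouwer it has a fixed point $y$, and then $\Theta_i(\Theta^{-1}(y))=0$.

(ii) $e^gS$ is onto because $e^gA=A$. The image $(e^gS)(\mathcal D)$ is a dense linear subspace of $\mathbb C^k$, hence all of $\mathbb C^k$, so the $\gamma_l$ exist. The map is holomorphic by the power series of $\exp$, and its derivative at $0$ in the direction $c_l$ is $S(e^g\gamma_l)$. $\square$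

## 6. Carriers, and functionals bounded by the supremum on the carrier itself

**Definition (carried by $K$).** $\varphi\in\mathcal O'$ is *carried* by a nonempty compact $K\subset\mathbb C^n$ if for each neighborhood $U$ of $K$ there is $C_U$ with $|\varphi(g)|\le C_U\sup_U|g|$ for all $g\in\mathcal O$. A subspace of $\mathcal O'$ is carried by $K$ if all its elements are.

**Example.** $\delta_0'$ on $\mathcal O(\mathbb C)$ is carried by $\{0\}$, by Cauchy's estimate on small discs. But $|g'(0)|\le C|g(0)|$ fails for $g=z$. So being carried by $K$ is weaker than being bounded by $\sup_K$.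

We want to work in a uniform algebra on $K$, so we need functionals bounded by $\sup_K$ itself. The next lemma shows that in an admissible space these suffice. For $N$ spanned by $\delta_0,\delta_0'$ and $K=\{0\}$ it picks out $\mathbb C\delta_0$.

**Lemma 5.** Let $N$ be admissible and carried by the compact set $K$. Then
$$N_K=\{\varphi\in N:\exists C_\varphi\ \forall g\in\mathcal O\ \ |\varphi(g)|\le C_\varphi\sup_K|g|\}$$
is admissible.

**Proof.** Let $\varphi_1,\dots,\varphi_k$ be a basis of $N$, let $T=(\varphi_i):\mathcal O\to\mathbb C^k$, which is onto by linear independence, and $M=\ker T$. Fix $F\in\mathcal O$, put $u=e^F$ and $K_j=\{z:\operatorname{dist}(z,K)\le1/j\}$. We must find $\varphi\in N_K$ with $\varphi(u)\neq0$.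

**Step 1.** *Purpose: show that $1$ has distance at least $1$ from $u^{-1}M$ in $C(K_j)$.* We claim
$$\sup_{K_j}|1-u^{-1}m|\ge1\qquad\text{for all }m\in M .\tag{6.1}$$
Suppose $v=u^{-1}m$ has $\sup_{K_j}|1-v|<1$. Let $G_i=-\sum_{l=1}^i(1-v)^l/l$. These entire functions converge uniformly on $K_j$ to a logarithm of $v$, so $ue^{G_i}\to uv=m$ uniformly on $K_j$.

The map $g\mapsto T(mg)$ is onto. Otherwise some $0\ne\varphi\in N$ has $\varphi(mg)=0$ for all $g\in\mathcal O$. But for $p\in\mathcal O$,
$$m\cdot\Big(u^{-1}\sum_{l=0}^i(1-v)^l\,p\Big)=v\sum_{l=0}^i(1-v)^l\,p=(1-(1-v)^{i+1})\,p\longrightarrow p$$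
uniformly on $K_j$, which is a neighborhood of $K$. Since $\varphi$ is carried by $K$, $\varphi(p)=0$. So $\varphi=0$, a contradiction.

Choose $\gamma_l\in\mathcal O$ with $T(m\gamma_1),\dots,T(m\gamma_k)$ a basis. Since $T$ is bounded by a multiple of $\sup_{K_j}$, we have $T(ue^{G_i+\sum c_l\gamma_l})\to T(me^{\sum c_l\gamma_l})$ uniformly for small $c$. The limit is holomorphic in $c$, equals $T(m)=0$ at $c=0$, and has invertible derivative there. By Lemma 4(i) there is an entire $H=F+G_i+\sum c_l\gamma_l$ with $T(e^H)=0$. This contradicts admissibility and proves (6.1).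

**Step 2.** *Purpose: build the functional from measures on the shrinking sets $K_j$.* By (6.1) the functional $c\cdot1+u^{-1}m\mapsto c$ has norm at most $1$ on $\mathbb C1+u^{-1}M\subset C(K_j)$. By Hahn–Banach and Riesz there is a complex measure $m_j$ on $K_j$ with $\|m_j\|\le1$, $\int1\,dm_j=1$, annihilating $u^{-1}M$. Then $\varphi^{(j)}(g)=\int u^{-1}g\,dm_j$ vanishes on $M=\ker T$, so $\varphi^{(j)}=\sigma_j\cdot T\in N$, and $\varphi^{(j)}(u)=1$. The $\sigma_j$ are bounded: for $g_l\in\mathcal O$ with $T(g_l)=e_l$, the $l$-th coordinate of $\sigma_j$ is $\int u^{-1}g_l\,dm_j$, of modulus at most $\sup_{K_1}|u^{-1}g_l|$.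

Pass to a subsequence with $\sigma_j\to\sigma$ and $m_j\to m_\infty$ weak* in the measures on $K_1$. For each $i$, the $m_j$ with $j\ge i$ live on $K_i$, so $m_\infty$ does too; hence $m_\infty$ is supported on $\bigcap K_i=K$. So $\varphi=\sigma\cdot T=\int u^{-1}(\cdot)\,dm_\infty$ satisfies $|\varphi(g)|\le\sup_K|u^{-1}|\,\sup_K|g|$, that is, $\varphi\in N_K$, and $\varphi(u)=\lim\varphi^{(j)}(u)=1$. In particular $N_K\neq0$, and $N_K$ is admissible. $\square$

## 7. A minimal convex carrier and the behavior of $e^{-tf}T$ at an exposed point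

We now prove Theorem 1, up to one proposition that treats the last case. The method is to concentrate at one point $\zeta$ of the carrier with the functions $e^{-tf}$, where $f(\zeta)=0$ and $\operatorname{Re}f>0$ elsewhere. Three things can happen to $\eta(t)=\|e^{-tf}T\|$ as $t\to\infty$. A toy model for $\eta$ alone is $K=[0,1]\subset\mathbb C$, functionals on $C[0,1]$, $\zeta=0$, $f(z)=z$:

* $T(g)=g(0)+\int_0^1g$. Then $e^{-tf}T\to\delta_0$: there is an atom at $\zeta$.
* $T(g)=\int_{1/2}^1g$. Then $\eta(t)\le e^{-t/2}$: exponential decay. Here $[0,1]$ is a wasteful carrier, and $[\frac12,1]$ suffices.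
* $T(g)=\int_0^1g$. Then $\eta(t)=\int_0^1e^{-tx}dx=(1-e^{-t})/t$: decay to $0$, but not exponentially.

The first case will give a missed line directly, the second will contradict minimality of $K$, and the third needs the following proposition, proved in Sections 8 and 9.

**Proposition 6.** Let $A$ be a commutative unital complex Banach algebra, $k\ge1$, and $T:A\to\mathbb C^k$ bounded, linear, onto, with $0\notin T(\exp A)$. Let $f\in A$ and $\eta(t)=\|e^{-tf}T\|$. Assume $\eta(t)\to0$ as $t\to+\infty$, but for no $C,\delta>0$ is $\eta(t)\le Ce^{-\delta t}$ for all $t\ge0$. Then there is $w\neq0$ in $\mathbb C^k$ with $T(\exp A)\cap\mathbb Cw=\emptyset$.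

We recall two theorems.

**Sion's minimax theorem.** If $X$ is compact convex, $Y$ is convex, and $\Psi:X\times Y\to\mathbb R$ is concave and upper semicontinuous in $x$ and convex and lower semicontinuous in $y$, then $\sup_X\inf_Y\Psi=\inf_Y\sup_X\Psi$.

**Ehrenpreis–Martineau theorem** (Hörmander, *An Introduction to Complex Analysis in Several Variables*, §4.5). Let $K\subset\mathbb C^n$ be compact and convex, $\langle\lambda,z\rangle=\sum\lambda_iz_i$, and $H_K(\lambda)=\sup_{z\in K}\operatorname{Re}\langle\lambda,z\rangle$. If $\Phi$ is entire on $\mathbb C^n$ and for each $\varepsilon>0$ there is $C_\varepsilon$ with $|\Phi(\lambda)|\le C_\varepsilon e^{H_K(\lambda)+\varepsilon|\lambda|}$, then there is an analytic functional $\psi$ carried by $K$ with $\psi(e^{\langle\lambda,\cdot\rangle})=\Phi(\lambda)$ for all $\lambda$.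

**Proof of Theorem 1.** Replace $N$ by an admissible subspace of $N$ of minimal dimension $k$. If $k=1$, Lemma 2 gives $\delta_a\in N$. Suppose $k\ge2$; we derive a contradiction. Note that $N$ contains no $\delta_a$, since $\mathbb C\delta_a$ would be an admissible subspace of dimension $1<k$.

**Step 1.** *Purpose: choose the carrier $K$ and the algebra.* By continuity, some closed ball carries $N$. Given a chain of nonempty compact convex sets carrying $N$, its intersection is nonempty, compact and convex. It carries $N$, because each neighborhood of the intersection contains a member of the chain and is a neighborhood of it. By Zorn let $K$ be a minimal nonempty compact convex set carrying $N$. By Lemma 5, $N_K$ is admissible, so by minimality of $k$, $N_K=N$.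

Let $A=P(K)$ be the closure of $\mathcal O|_K$ in $C(K)$, with the sup norm. As $N=N_K$, a basis of $N$ extends to a bounded map $T:A\to\mathbb C^k$, and it is onto.

The set $K$ is not a single point $\{\zeta\}$: otherwise every $\varphi\in N$ would satisfy $|\varphi(g)|\le C|g(\zeta)|$, so $N\subset\mathbb C\delta_\zeta$, contradicting $k\ge2$.

**Step 2.** *Purpose: carry the nonvanishing over from $\mathcal O$ to $A$; we show $0\notin T(\exp A)$.* Suppose $T(e^g)=0$ with $g\in A$. By Lemma 4(ii) choose $\gamma_l\in\mathcal O|_K$ with $T(e^g\gamma_l)$ a basis, and entire $g_i\to g$ in $A$. Then $T(e^{g_i+\sum c_l\gamma_l})\to T(e^{g+\sum c_l\gamma_l})$ uniformly for small $c$. By Lemma 4(i), $T(e^F)=0$ for some $F\in\mathcal O$, contradicting admissibility.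

**Step 3.** *Purpose: construct $\zeta$ and $f$.* Fix $p\in\mathbb C^n$ and let $\zeta\in K$ maximize the Euclidean distance $|z-p|$ over $K$. Put
$$f(z)=\sum_i(\zeta_i-z_i)\overline{(\zeta_i-p_i)} .$$
Expanding $|z-p|^2=|(\zeta-p)-(\zeta-z)|^2$ gives $2\operatorname{Re}f(z)=|\zeta-p|^2-|z-p|^2+|z-\zeta|^2$. This is positive for $z\in K\setminus\{\zeta\}$, and $f(\zeta)=0$. So $\|e^{-tf}\|\le1$ in $A$ for $t\ge0$. Let $\eta(t)=\|e^{-tf}T\|$. (In the toy model, $p=1$ gives $\zeta=0$ and $f(z)=z$.)

**Step 4.** *Purpose: exclude exponential decay of $\eta$ by cutting a cap off $K$.* Suppose $\eta(t)\le Ce^{-\delta t}$ for all $t\ge0$. Decreasing $\delta>0$, we may assume $K'=K\cap\{\operatorname{Re}f\ge\delta\}\ne\emptyset$, since $K$ has a point other than $\zeta$. The set $K'$ is compact and convex, since $\operatorname{Re}f$ is real-affine, and $\zeta\notin K'$. Let $\varphi\in N$, $\lambda\in\mathbb C^n$, $s\ge0$. Writing $e^{\langle\lambda,z\rangle}=e^{-sf}\cdot e^{\langle\lambda,z\rangle+sf}$ and using $\|e^{-sf}T\|\le Ce^{-\delta s}$,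
$$|\varphi(e^{\langle\lambda,\cdot\rangle})|\le C'\exp\Big(\sup_{z\in K}\big[\operatorname{Re}\langle\lambda,z\rangle+s(\operatorname{Re}f(z)-\delta)\big]\Big),$$
with $C'$ independent of $s$ and $\lambda$. The bracket is continuous, affine in $z$ and affine in $s$. By Sion's theorem with $X=K$, $Y=[0,\infty)$, the infimum over $s\geq0$ of the supremum equals $\sup_{z\in K}\inf_{s\ge0}[\cdots]$. The inner infimum is $\operatorname{Re}\langle\lambda,z\rangle$ if $\operatorname{Re}f(z)\ge\delta$ and $-\infty$ otherwise, so the value is $H_{K'}(\lambda)$. Hence $|\varphi(e^{\langle\lambda,\cdot\rangle})|\le C'e^{H_{K'}(\lambda)}$.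

The function $\lambda\mapsto\varphi(e^{\langle\lambda,\cdot\rangle})$ is entire. By Ehrenpreis–Martineau there is an analytic functional $\psi$ carried by $K'$ with $\psi(e^{\langle\lambda,\cdot\rangle})=\varphi(e^{\langle\lambda,\cdot\rangle})$ for all $\lambda$. The derivatives at $\lambda=0$ show that $\psi=\varphi$ on polynomials, which are dense, so $\psi=\varphi$. Thus $K'\subsetneq K$ carries $N$, contradicting minimality of $K$.

**Step 5.** *Purpose: isolate the atom at $\zeta$.* By Hahn–Banach and Riesz, represent $T$ by a $\mathbb C^k$-valued measure $\mu$ on $K$, and let $w_0=\mu(\{\zeta\})$. Since $e^{-tf}\to1_{\{\zeta\}}$ pointwise and boundedly on $K$, dominated convergence gives $\|e^{-tf}T-w_0\delta_\zeta\|\to0$.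

**Step 6.** *Purpose: find a missed line when $w_0\ne0$.* For $c\in\mathbb C$ let $T_c=T+c\,w_0\delta_\zeta:A\to\mathbb C^k$. Each $T_c$ is onto: if $\sigma\cdot T_c=0$ with $\sigma\ne0$, then $0\ne\sigma\cdot T\in\mathbb C\delta_\zeta$, so $\delta_\zeta\in N$, which is excluded. For $s\in\mathbb C$, the functions $e^{se^{-tf}}$ are bounded by $e^{|s|}$ and tend to $1$ on $K\setminus\{\zeta\}$ and to $e^s$ at $\zeta$. By dominated convergence, as $t\to\infty$,
$$T(e^{g+se^{-tf}})\to T(e^g)+(e^s-1)e^{g(\zeta)}w_0=T_{e^s-1}(e^g)$$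
uniformly for $g$ in bounded sets. The left side never vanishes. If $T_{e^s-1}(e^{g_0})=0$, choose $\gamma_l$ by Lemma 4(ii) for $S=T_{e^s-1}$ and put $g=g_0+\sum c_l\gamma_l$; Lemma 4(i) gives a zero of the left side for large $t$, a contradiction. As $e^s-1$ takes every value except $-1$,
$$T_c(e^g)\ne0\qquad\text{for all }g\in A\text{ and all }c\neq-1 .\tag{7.1}$$

We claim $T_{-1}(e^g)\notin\mathbb Cw_0$ for all $g\in A$. If $T_{-1}(e^g)=dw_0$ with $d\ne0$, then $T_c(e^g)=(d+(c+1)e^{g(\zeta)})w_0$ vanishes for $c=-1-de^{-g(\zeta)}\ne-1$, contradicting (7.1). If $T_{-1}(e^g)=0$, then, as $T_{-1}$ is onto, Lemma 4(ii) and the inverse function theorem applied to $c\mapsto T_{-1}(e^{g+\sum c_l\gamma_l})$ give $g'\in A$ with $T_{-1}(e^{g'})=\varepsilon w_0$, $\varepsilon\neq0$, which was just excluded.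

Since $T(e^F)=T_{-1}(e^F)+e^{F(\zeta)}w_0$, also $T(e^F)\notin\mathbb Cw_0$ for all $F\in\mathcal O$. By Lemma 3, $N$ has an admissible subspace of dimension $k-1$, contradicting minimality of $k$.

**Step 7.** *Purpose: treat $w_0=0$.* Then $\eta(t)\to0$, and by Step 4 the decay is not exponential. With Step 2, Proposition 6 applies to $A,T,f$ and gives $w\ne0$ with $T(\exp A)\cap\mathbb Cw=\emptyset$. Lemma 3 again contradicts minimality of $k$.

Hence $k=1$ and $N$ contains some $\delta_a$. $\blacksquare$

## 8. Exponentials that act like a single power: proof of Proposition 6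

When there is no atom, the perturbation $se^{-tf}$ disappears in the limit, since $e^{-tf}T\to0$. We multiply it by a huge $\lambda$. For $p=\lambda ae^{-tf}$ with $\|a\|\le1$,
$$(e^p-1)T=\sum_{k\ge1}\frac{\lambda^k}{k!}\,a^ke^{-ktf}T .$$
Suppose, as an ideal case, that only the term $k=q$ counts, and that it has size about $1$. Then replacing $p$ by $pe^{b/q}$ multiplies $(e^p-1)T$ by $e^b$. Choose $b=V-g$ with a fixed $V$. Then
$$T\big(e^{g+pe^{(V-g)/q}}\big)=T(e^g)+\big((e^{pe^{(V-g)/q}}-1)T\big)(e^g)\approx T(e^g)+\big((e^p-1)T\big)(e^V),$$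
and the added vector does not depend on $g$. This is the perturbation asked for in Section 4. So we must choose $\lambda$, $t$, $q$ such that the sum is concentrated, to sufficient accuracy, near $k=q$. The norm of the $k$-th term is at most $\lambda^k\eta(kt)/k!$, so this is a question about the real function $h=-\log\eta$. Put
$$\omega(\kappa)=\kappa\log\kappa-\kappa+1\ \ (\ge0,\ \text{with equality only at }\kappa=1).$$

**Lemma 7.** Let $h:(0,\infty)\to[1,\infty)$ be continuous with $h(n)\to\infty$ as $n\to\infty$ and $\liminf_{n\to\infty}h(n)/n=0$. Let $\Lambda\ge1$ and $Q_0>0$. There are an integer $q\ge Q_0$, $t>0$ and $L\ge\Lambda\log q$ such that, for all integers $k\ge1$ and $\kappa=k/q$,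
$$\kappa h(qt)-h(kt)-q\kappa\log\kappa\le-L\,\omega(\kappa)+1 .\tag{8.1}$$

**Example.** Let $h(n)=\max(1,\log n)$, which models $\eta(t)\approx1/t$ as in the third toy case. Take $q\geq3$ large and $t=e^q/q$, so $t\geq e$, $h(kt)=\log(kt)$, and $\log(qt)=q$. The left side of (8.1) is $\kappa q-q-\log\kappa-q\kappa\log\kappa=-q\,\omega(\kappa)-\log\kappa$. Put $L=q-4\log q$, which is at least $\Lambda\log q$ for $q$ large. If $\kappa\ge1/e$, then $-\log\kappa\le1$ and (8.1) holds. If $\kappa<1/e$, then $\omega(\kappa)\ge\omega(1/e)=1-2/e>\frac14$, so $-\log\kappa\le\log q\le4\log q\cdot\omega(\kappa)=(q-L)\,\omega(\kappa)$, and (8.1) holds again. Note that $t$ is exponentially large in $q$.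

The hypothesis on $h(n)/n$ cannot be dropped. For $h(n)=1+n$ the left side of (8.1) at $k=1$ is $\frac1q-1+\log q$, which exceeds $1$ for $q\ge8$, while the right side is at most $1$. This is where exponential decay must be excluded.

We prove Lemma 7 in Section 9 and use it now. Recall Hadamard's three circles theorem: for an entire function $G\not\equiv0$ of one variable, $\log\max_{|z|=r}|G(z)|$ is a convex function of $\log r$.

**Proof of Proposition 6.** The function $\eta$ is continuous, positive ($e^{-tf}T$ is onto) and bounded on $[0,\infty)$. Multiplying $T$ by a positive constant we may assume $\eta\le e^{-1}$. Then $h=-\log\eta\ge1$ is continuous and $h\to\infty$. Also $\liminf h(t)/t=0$: otherwise $h(t)\ge\delta t$ for some $\delta>0$ and all large $t$, and $\eta$ would decay exponentially.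

**Step 1.** *Purpose: choose parameters for which the perturbations grow like a pure $q$-th power.* If only the $q$-th term were present, enlarging $a$ by the factor $e^{\sigma/q}$ would multiply the supremum of $\|(e^p-1)T\|$ by $e^\sigma$. We show that this holds asymptotically: there are $\lambda_j>0$, $t_j>0$ and integers $q_j\ge1$ such that
$$\psi_j(\sigma):=\log\sup\big\{\|(e^{\lambda_jae^{-t_jf}}-1)T\|:a\in A,\ \|a\|\le e^{\sigma/q_j}\big\}$$
satisfies $\psi_j(0)=0$ and $\psi_j(\sigma)\to\sigma$ locally uniformly on $\mathbb R$.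

Let $D>6$. Apply Lemma 7 with $\Lambda=4D^2$ and $Q_0=\max(100,D)$ to get $q,t,L$. Let
$$x=\log q-1+\frac{h(qt)}q,\qquad w_k=kx-h(kt)-\log k!.$$
Since $\log k!\ge k\log k-k$, with $k=\kappa q$ we get
$$w_k\le\kappa q\log q-\kappa q+\kappa h(qt)-h(kt)-\kappa q\log(\kappa q)+\kappa q=\kappa h(qt)-h(kt)-q\kappa\log\kappa\le-L\,\omega(\kappa)+1 .$$
Since $\log q!\le q\log q-q+\frac12\log q+1$ and $q\ge100$, also $w_q\ge-\frac12\log q-1\ge-\log q$.

For $\xi\in\mathbb R$ put $\lambda=e^{x+\xi/q}$ and $\psi(\xi)=\log\sup\{\|(e^{\lambda ae^{-tf}}-1)T\|:\|a\|\le1\}$. For $\|a\|\le1$ the $k$-th term of the expansion of $(e^{\lambda ae^{-tf}}-1)T$ has norm at most $\lambda^k\eta(kt)/k!=e^{w_k+\kappa\xi}$.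

*Lower bound.* Let $a=\zeta\cdot1$ with $|\zeta|=1$. The coefficient of $\zeta^q$ in $(e^{\lambda\zeta e^{-tf}}-1)T$ is $\frac{\lambda^q}{q!}e^{-qtf}T$, so Cauchy's estimate gives, for all $\xi\in\mathbb R$,
$$\psi(\xi)\ge\log\big(\lambda^q\eta(qt)/q!\big)=w_q+\xi\ge\xi-\log q .$$

*Upper bound for $|\xi|\le D\log q$.* Here $e^{\psi(\xi)}\le\sum_ke^{w_k+\kappa\xi}$. Since $L\ge4D^2\log q$, $|\xi|\le L/(4D)\le L/4$. For every $\kappa>0$ the expression $\kappa\xi-L\omega(\kappa)$ is largest at $\kappa=e^{\xi/L}$, so, using $e^y\le1+y+y^2$ for $|y|\le1$,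
$$\kappa\xi-L\omega(\kappa)\le L(e^{\xi/L}-1)\le\xi+\frac{\xi^2}L\le\xi+\tfrac14\log q .$$
So the terms with $k\le8q$ sum to at most $8q\cdot e\cdot q^{1/4}e^\xi=8e\,q^{5/4}e^\xi$. If $\kappa>8$, then $\omega(\kappa)\ge(\log8-1)\kappa\ge\kappa$, so $w_k+\kappa\xi\le1-\frac34L\kappa$. With $y=\frac{3L}{4q}$ and $1/(1-e^{-y})\le1+1/y\le1+2q$ (as $L\ge1$), the remaining terms sum to at most
$$\sum_{k>8q}e^{1-\frac34Lk/q}\le e(1+2q)e^{-6L}\le e(1+2q)q^{-24D^2}\le q^{2-24D^2}\le q^{-D}\le e^\xi ,$$
where $e(1+2q)\le q^2$ because $q\ge100$. Since $8eq^{5/4}+1\le q^2$ for $q\ge100$, we get $\psi(\xi)\le\xi+2\log q$.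

*Convexity.* Fix $a$. The map $z\mapsto(e^{zae^{-tf}}-1)T$ is entire. Its composition with any norm-one functional is a scalar entire function, to which the three circles theorem applies; taking the supremum over the functionals, $\log\sup_{|\zeta|=1}\|(e^{\lambda\zeta ae^{-tf}}-1)T\|$ is a convex function of $\log\lambda$ (possibly identically $-\infty$). The set $\{\|a\|\le1\}$ is invariant under $a\mapsto\zeta a$, so $\psi$ is a supremum of such functions, and $\log\lambda$ is affine in $\xi$. Moreover $\psi$ is finite: it is bounded below as above, and above by $\log(e^{\lambda\|e^{-tf}\|}\|T\|+\|T\|)$. So $\psi$ is convex and continuous on $\mathbb R$.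

*Conclusion of the step.* The two bounds give $\psi(\log q)\ge0\ge\psi(-2\log q)$, so $\psi(\xi_0)=0$ for some $|\xi_0|\le2\log q$. Let $|\xi-\xi_0|\le\log q$, so $|\xi|\le3\log q$. By convexity the one-sided slopes of $\psi$ at $\xi$ are at most
$$\frac{\psi(D\log q)-\psi(\xi)}{D\log q-\xi}\le\frac{D\log q+2\log q-\xi+\log q}{D\log q-\xi}=1+\frac{3\log q}{D\log q-\xi}\le1+\frac3{D-3},$$
and at least
$$\frac{\psi(\xi)-\psi(-D\log q)}{\xi+D\log q}\ge\frac{\xi-\log q+D\log q-2\log q}{\xi+D\log q}\ge1-\frac3{D-3}.$$
Therefore $|\psi(\xi_0+\sigma)-\sigma|\le\frac{3|\sigma|}{D-3}$ for $|\sigma|\le\log q$. Do this for a sequence $D=D_j\to\infty$, and put $q_j=q$, $t_j=t$, $\lambda_j=e^{x+\xi_0/q}$. Scaling $a$ by $e^{\sigma/q}$ amounts to scaling $\lambda$, so $\psi_j(\sigma)=\psi(\xi_0+\sigma)$. As $q_j\ge D_j\to\infty$, the assertion follows.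

**Step 2.** *Purpose: upgrade the growth statement to $R_j[c]\approx e^cR_j[0]$.* Since $\psi_j(0)=0$, choose $a_j$ with $\|a_j\|\le1$ and $\|(e^{p_j}-1)T\|\ge\frac12$, where $p_j=\lambda_ja_je^{-t_jf}$. For $b\in A$ let
$$R_j[b]=\big(\exp(p_je^{b/q_j})-1\big)T .$$
For $s\in\mathbb C$ we have $\|a_je^{(b+s)/q_j}\|\le e^{(\|b\|+\operatorname{Re}s)/q_j}$, so $\|R_j[b+s]\|\le\exp\psi_j(\|b\|+\operatorname{Re}s)$.

Fix $r,\rho>0$. By Step 1, for $j$ large, $\psi_j(\sigma)\le\sigma+1$ for $|\sigma|\le r+\rho$, hence $\|e^{-s}R_j[b+s]\|\le e^{r+1}$ for all $\|b\|\le r$, $|s|\le\rho$. Cauchy's estimate for the derivative at $s=0$ gives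
$$\|R_j'[b]-R_j[b]\|\le e^{r+1}/\rho,\qquad R_j'[b]:=\frac d{ds}R_j[b+s]\Big|_{s=0}=q_j^{-1}p_je^{b/q_j}\exp(p_je^{b/q_j})T .$$
As $\rho$ is arbitrary, $\sup_{\|b\|\le r}\|R_j'[b]-R_j[b]\|\to0$.

For $c\in A$, commutativity gives $\frac d{d\tau}R_j[\tau c]=c\,R_j'[\tau c]$. So
$$\frac d{d\tau}\big(e^{-\tau c}R_j[\tau c]\big)=c\,e^{-\tau c}\big(R_j'[\tau c]-R_j[\tau c]\big)\to0$$
uniformly for $0\le\tau\le1$, $\|c\|\le r$. Integrating over $[0,1]$ and multiplying by $e^c$,
$$\sup_{\|c\|\le r}\|R_j[c]-e^cR_j[0]\|\to0\qquad\text{for every }r .\tag{8.2}$$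

**Step 3.** *Purpose: choose $V_j$ and obtain the vector $w$.* We have $\frac12\le\|R_j[0]\|\le1$. So there is $h_j\in A$ with $\|h_j\|\le1$ and $|R_j[0](h_j)|\ge\frac14$. As $h_j=(1+\frac{h_j}2)-(1-\frac{h_j}2)$, one of the elements $1\pm\frac{h_j}2$ is mapped by $R_j[0]$ to a vector of norm at least $\frac18$. By the logarithmic series this element is $e^{V_j}$ with $\|V_j\|\le\log2$. The vectors $R_j[0](e^{V_j})$ are bounded, so after passing to a subsequence $R_j[0](e^{V_j})\to w$ with $|w|\ge\frac18$. In (8.2) take $c=V_j-g$ and evaluate at $e^g$: uniformly for $g$ in bounded sets,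
$$T\big(\exp(g+p_je^{(V_j-g)/q_j})\big)=T(e^g)+R_j[V_j-g](e^g)=T(e^g)+R_j[0](e^{V_j})+o(1)\to T(e^g)+w .$$

**Step 4.** *Purpose: conclude that the line $\mathbb Cw$ is missed.* The left side never vanishes, because $0\notin T(\exp A)$. Suppose $T(e^{g_0})=-w$. Choose $\gamma_l$ as in Lemma 4(ii) for $S=T$ and put $g=g_0+\sum c_l\gamma_l$. The limit $c\mapsto T(e^{g_0+\sum c_l\gamma_l})+w$ vanishes at $0$ with invertible derivative, and the left sides are continuous in $c$ and converge uniformly for small $c$. By Lemma 4(i) the left side has a zero for large $j$, a contradiction. So $-w\notin T(\exp A)$. If $T(e^g)=cw$, then $c\ne0$ by hypothesis, and $T(e^{g+\log(-1/c)})=-w$, a contradiction. $\blacksquare$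

## 9. The real-variable lemma: minimizing $u\,h(n)/n+\log n$

It remains to prove Lemma 7; here $n$ denotes a real variable. Inequality (8.1) compares $h$ at the points $kt=\kappa\cdot qt$ with its value at $qt$. Such comparisons come from a minimum. If $n^*$ minimizes $G(n)=u\frac{h(n)-L}n+\log n$, then $G(\kappa n^*)\ge G(n^*)$ is, after rearranging, (8.1) with $qt=n^*$ and $q\approx L+n^*/u$. What must be arranged is that $q$ be at most exponential in $L/\Lambda$ and that all the points $kt$ lie in the range over which we minimize. Both are statements about the size of $n^*/u$. We first study the case $L=0$.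

**Step 1.** *Purpose: collect properties of the minimum for $L=0$.* For $u>0$ let
$$\Gamma(u)=\min_{n>0}\Big\{\frac{u\,h(n)}n+\log n\Big\}.$$
The minimum is attained, because the expression is continuous, is at least $u/n+\log n$, and so tends to $\infty$ at $0$ and at $\infty$. Let $N(u)$ be a minimizer, and put $\theta(n)=h(n)/n$.

(F1) By definition, $h(n)\ge\frac nu(\Gamma(u)-\log n)$ for all $n,u>0$.

(F2) $N$ is nondecreasing. Let $u<u'$, $N=N(u)$, $N'=N(u')$. Adding the optimality inequalities $u\theta(N)+\log N\le u\theta(N')+\log N'$ and $u'\theta(N')+\log N'\le u'\theta(N)+\log N$ gives $(u'-u)(\theta(N')-\theta(N))\le0$, so $\theta(N')\le\theta(N)$. Then the first one gives $\log N-\log N'\le u(\theta(N')-\theta(N))\le0$.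

(F3) $\Gamma$ is concave, as an infimum of affine functions, and $\theta(N(u))$ is a supergradient at $u$, since $\Gamma(u')\le u'\theta(N(u))+\log N(u)=\Gamma(u)+(u'-u)\theta(N(u))$. So almost everywhere $\Gamma'(u)=\theta(N(u))$ and $\Gamma-u\Gamma'=\log N$, that is, $(\Gamma(u)/u)'=-\log N(u)/u^2$. Since $\Gamma$ is locally Lipschitz, for $v<u$
$$\frac{\Gamma(v)}v-\frac{\Gamma(u)}u=\int_v^u\log N(r)\,\frac{dr}{r^2}.\tag{9.1}$$

(F4) $\Gamma(u)\ge\min_n(u/n+\log n)=1+\log u$. Also $\Gamma(u)/u\to0$: it is at least $(1+\log u)/u$, and $\limsup\Gamma(u)/u\le\theta(n)$ for each $n$, where $\inf\theta=0$. For $u>1$ the supergradient inequality between $u$ and $1$ gives $\theta(N(u))\le(\Gamma(u)-\Gamma(1))/(u-1)\to0$. Since $\theta(N)\ge1/N$, we get $N(u)\to\infty$, and hence $h(N(u))\to\infty$.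

Now put
$$\ell(u)=\log\frac{N(u)}u,\qquad a(u)=\Gamma(u)-\log u-1\ge0 .$$
Let the upper endpoint in (9.1) tend to $\infty$; as $\log N$ is eventually positive, the integral converges absolutely. Using $u\int_u^\infty\log r\,\frac{dr}{r^2}=\log u+1$,
$$a(u)=u\int_u^\infty\ell(r)\frac{dr}{r^2}=e^{-\ell(u)}h(N(u))+\ell(u)-1 .\tag{9.2}$$
The second equality is $\Gamma(u)=u\,h(N)/N+\log N$ with $N=ue^{\ell(u)}$.

(F5) Minimizing the right side of (9.2) over $\ell$, with $h(N(u))$ fixed, gives $a(u)\ge\log h(N(u))\to\infty$.

(F6) $\ell(u)\le a(u)+1$. Write $\ell^-=\max(-\ell,0)$. If $\ell(u)<0$ and $h(N(u))\ge2$, then $a(u)\ge2e^{|\ell|}-|\ell|-1\ge e^{|\ell|}$. So $\ell^-(u)\le\log a(u)$ whenever $h(N(u))\ge2$ and $a(u)\ge1$.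

(F7) $\ell(v)\le\ell(u)+\log(u/v)$ for $v\le u$, by (F2).

**Step 2.** *Purpose: find a $u$ before which $\ell$ was large on average compared with $\ell(u)$.*

**Claim.** Let $K\ge1$, $c=2(K+1)$, $C=e^c$. For all $\ell_*>0$ and $U>0$ there is $u\ge U$ with $\ell(u)\ge\ell_*$ and
$$u\int_{u/C}^u\ell(r)\frac{dr}{r^2}\ge(K+1)\ell(u).$$

**Proof of the Claim.** Let $\varphi(\tau)=e^{-\tau}\ell(e^\tau)$ and $B(\tau)=\int_\tau^\infty\varphi=e^{-\tau}a(e^\tau)$, by (9.2). With $u=e^\tau$ the inequality of the Claim reads $\int_{\tau-c}^\tau\varphi\ge(K+1)\varphi(\tau)$. Suppose the Claim fails. Then for some $\tau_0$ we have $\int_{\tau-c}^\tau\varphi<(K+1)\varphi(\tau)$ for all $\tau\ge\tau_0$ with $\ell(e^\tau)\ge\ell_*$.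

Let $T\ge\tau_0$ be so large that $h(N(u))\ge2$ and $a(u)\ge1+c$ for $u\ge e^{T-c}$ (this number $T$ has nothing to do with the map $T$). On $[T,\infty)$ the function $B$ is continuous, positive and tends to $0$. Choose $\tau_1\ge T$ with $B(\tau_1)=\max_{[T,\infty)}B$, and put $a_1=a(e^{\tau_1})$.

*The negative parts are small.* For $\tau\ge\tau_1$ we have $a(e^\tau)=e^\tau B(\tau)\le e^{\tau-\tau_1}a_1$, so by (F6) $\varphi^-(\tau)\le e^{-\tau}(\log a_1+\tau-\tau_1)$, and
$$\int_{\tau_1}^\infty\varphi^-\le e^{-\tau_1}(\log a_1+1).$$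
Let $\tau\in[\tau_1-c,\tau_1]$. By (F7) and (F6), $\ell(e^{\tau'})\le a_1+1+c$ for $\tau'\in[\tau,\tau_1]$. So
$$a(e^\tau)=e^\tau\Big(B(\tau_1)+\int_\tau^{\tau_1}\varphi\Big)\le a_1+(a_1+1+c)\le3a_1,$$
and by (F6), $\int_{\tau_1-c}^{\tau_1}\varphi^-\le e^{c-\tau_1}\log(3a_1)$.

*A double integral from two sides.* Let $J=\int_{\tau_1}^\infty\int_{\tau-c}^\tau\varphi(\tau')\,d\tau'\,d\tau$. By Fubini, $\varphi(\tau')$ gets weight $c$ for $\tau'\ge\tau_1$ and weight $\tau'+c-\tau_1\in[0,c]$ for $\tau'\in[\tau_1-c,\tau_1]$. So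
$$J\ge cB(\tau_1)-c\,e^{c-\tau_1}\log(3a_1).$$
On the other hand, if $\ell(e^\tau)\ge\ell_*$, the inner integral is at most $(K+1)\varphi^+(\tau)$. If $\ell(e^\tau)<\ell_*$, then by (F7) $\ell\le\ell_*+c$ on the window, and the inner integral is at most $(\ell_*+c)e^{c-\tau}$. Since $\int_{\tau_1}^\infty\varphi^+=B(\tau_1)+\int_{\tau_1}^\infty\varphi^-$,
$$J\le(K+1)\big(B(\tau_1)+e^{-\tau_1}(\log a_1+1)\big)+(\ell_*+c)e^{c-\tau_1}.$$
Combine the two bounds, use $c=2(K+1)$, and multiply by $e^{\tau_1}$, noting $e^{\tau_1}B(\tau_1)=a_1$: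
$$(K+1)a_1\le c\,e^c\log(3a_1)+(K+1)(\log a_1+1)+(\ell_*+c)e^c .$$
The constants do not depend on $T$. By (F5), $a_1\to\infty$ as $T\to\infty$, a contradiction. $\square$

**Step 3.** *Purpose: choose $u$ and $L$, and locate the minimizer for this $L$.* Let $K=4\Lambda$ and $C=e^{2(K+1)}$. Choose $\ell_*\ge2$ with $\Lambda\ell_*\ge Q_0$ and
$$C\log\big(C(\Lambda(\ell+1)+1)\big)\le\ell\qquad\text{for all }\ell\ge\ell_* .$$
Take $u$ from the Claim, and put $\ell=\ell(u)$, $N=N(u)=ue^\ell$, $L=\Lambda(\ell+1)$. Let $n^*$ minimize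
$$G(n)=u\,\frac{h(n)-L}n+\log n\qquad\text{on }[u/2,\infty);$$
a minimizer exists, since $G$ is continuous and tends to $\infty$. Note that $N\ge u/2$ and $G(N)=\Gamma(u)-uL/N$.

*We have $n^*\le N$.* For $n>N$, $G(n)\ge\Gamma(u)-uL/n>\Gamma(u)-uL/N=G(N)$.

*We have $n^*>(L+1)u$.* Let $u/2\le n\le(L+1)u$ and $v=u/C$. By (F1) at $v$ and (9.1),
$$h(n)-\frac nu(\Gamma(u)-\log n)\ge n\Big[\frac{\Gamma(v)}v-\frac{\Gamma(u)}u-\Big(\frac1v-\frac1u\Big)\log n\Big]=n\int_v^u\Big(\ell(r)-\log\frac nr\Big)\frac{dr}{r^2}.$$
On $[v,u]$ we have $\log(n/r)\le\log(C(L+1))$, and $u\int_v^u\frac{dr}{r^2}=C-1\le C$. With the Claim, the right side is at least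
$$\frac nu\big[(K+1)\ell-C\log(C(L+1))\big]\ge\frac nuK\ell\ge2\Lambda\ell>L ,$$
where we used the choice of $\ell_*$, then $n\ge u/2$ and $K=4\Lambda$, then $\ell\ge2$. Hence $h(n)-L>\frac nu(\Gamma(u)-\log n)$, that is, $G(n)>\Gamma(u)>G(N)$, and $n$ is not a minimizer.

**Step 4.** *Purpose: define $q$ and $t$ and read off (8.1).* Let
$$q=\lceil L+n^*/u\rceil,\qquad L'=q-n^*/u\in[L,L+1),\qquad t=n^*/q .$$
Then $q\le L+1+n^*/u\le2n^*/u$, so $t\ge u/2$. Also $q\le2N/u=2e^\ell$, so $\log q\le\ell+1$ and $L\ge\Lambda\log q$. Finally $q\ge L\ge\Lambda\ell_*\ge Q_0$.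

For $k\ge1$ and $\kappa=k/q$ we have $kt=\kappa n^*\ge t\ge u/2$, so $G(\kappa n^*)\ge G(n^*)$. Multiplying by $\kappa n^*/u$ gives
$$h(kt)\ge L(1-\kappa)+\kappa h(n^*)-\frac{n^*}u\kappa\log\kappa .$$
Since $qt=n^*$ and $q-n^*/u=L'$, the left side of (8.1) is at most
$$-L(1-\kappa)-L'\kappa\log\kappa=-L\,\omega(\kappa)-(L'-L)\kappa\log\kappa\le-L\,\omega(\kappa)+1 ,$$
because $0\le L'-L<1$ and $-\kappa\log\kappa\le1/e$. This is (8.1). It proves Lemma 7, and with it Proposition 6, Theorem 1 and Theorem A. $\blacksquare$
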